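\title{Uncountable models of set theory without indiscernible ordinals}

\begin{abstract}
We show that every complete consistent extension $T$ of ZF has a model of cardinality $2^{\aleph_0}$ in which any two distinct ordinals are distinguished by a formula without parameters. This answers a question of Abramson and Harrington. In each cardinality $\kappa$ with $\aleph_0\le\kappa\le 2^{\aleph_0}$ there are $2^\kappa$ pairwise non-isomorphic such models, and if $T$ proves the axiom of choice no other cardinality occurs. The proof first builds a countable model whose ordinals are all definable from one nonstandard integer $c$, and then adjoins a perfect set of new integers below $c$ by finite Ramsey arguments inside that model, so that no form of choice is required of $T$.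
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathcal L=\{\in\}$ be the language of set theory. A \emph{completion of} ZF is a complete consistent first-order theory in $\mathcal L$ that extends Zermelo--Fraenkel set theory ZF. Let $M$ be a model of ZF. A \emph{pair of indiscernible elements} of $M$ is a pair of distinct elements $a,b$ of $M$ such that
\[
M\models\varphi(a)\leftrightarrow\varphi(b)
\]
for every formula $\varphi(x)$ of $\mathcal L$ with one free variable and no parameters. It is a \emph{pair of indiscernible ordinals} if $a$ and $b$ are both ordinals in the sense of $M$. The \emph{type} of $a$ in $M$ is the set of all such $\varphi(x)$ with $M\models\varphi(a)$. Thus $M$ has no pair of indiscernible ordinals exactly when distinct ordinals of $M$ have distinct types: every ordinal is determined by the list of all its properties, though perhaps by no single one of them. We say that a formula $E(x)$ \emph{separates} $a$ from $b$ if $M\models E(a)\wedge\neg E(b)$. Then $\neg E$ separates $b$ from $a$, and $M$ has no pair of indiscernible ordinals if and only if any two distinct ordinals are separated by a parameter-free formula.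

The following question of Abramson and Harrington is stated in \cite{Leib}.

\begin{quote}
\emph{Does every completion $T$ of \textup{ZF} have an uncountable model without a pair of indiscernible ordinals?}
\end{quote}

Two observations locate the question. First, an element that is definable without parameters is separated from every other element by its definition, and every completion $T$ has a countable model in which every ordinal is definable (Lemma~\ref{lem:omit}). So countable models without indiscernible ordinals always exist. Second, a type is a subset of a countable set of formulas, so there are at most $2^{\aleph_0}$ types, and a model without a pair of indiscernible ordinals has at most $2^{\aleph_0}$ ordinals. The question asks whether any of the room between these bounds can be used.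

One would guess that it can, because types are plentiful. For a set $Q$ of standard primes, consider the conditions ``$x\in\omega$'', ``$p$ divides $x$'' for $p\in Q$, and ``$p$ does not divide $x$'' for standard primes $p\notin Q$. Any finitely many of them are satisfied by a standard integer, so by compactness $T$ has a model with $2^{\aleph_0}$ natural numbers of pairwise different types. The difficulty is that a model containing these numbers also contains every ordinal built from them, and all of those must be separated from each other as well. Compactness gives no control over them. Moreover, $T$ need not have definable Skolem functions, so it is not even clear what the model generated by the new numbers should be.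

The guess is correct, and the upper bound is attained.

\begin{theorem}\label{thm:main}
Every completion $T$ of \textup{ZF} has a model of cardinality $2^{\aleph_0}$ without a pair of indiscernible ordinals.
\end{theorem}

The construction gives more.

\begin{theorem}\label{thm:sharp}
Let $T$ be a completion of \textup{ZF} and let $\aleph_0\le\kappa\le 2^{\aleph_0}$.
\begin{enumerate}
\item[(1)] $T$ has $2^\kappa$ pairwise non-isomorphic models of cardinality $\kappa$ with no pair of indiscernible ordinals, each having $\kappa$ natural numbers. In fact there is a family $(M_S)_{\emptyset\ne S\subseteq 2^\omega}$ of models of $T$ with no pair of indiscernible ordinals, with $|M_S|=|S|+\aleph_0$, such that $M_S$ embeds elementarily in $M_{S'}$ if and only if $S\subseteq S'$.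
\item[(2)] No model without a pair of indiscernible ordinals has more than $2^{\aleph_0}$ ordinals. If $T\vdash\mathrm{AC}$, no such model of $T$ has cardinality greater than $2^{\aleph_0}$. So for $T\vdash\mathrm{AC}$ the possible cardinalities are exactly the $\kappa$ with $\aleph_0\le\kappa\le 2^{\aleph_0}$.
\item[(3)] If $T\vdash V=\mathrm{OD}$, the models in \textup{(1)} have no pair of indiscernible elements at all.
\end{enumerate}
\end{theorem}

Section~\ref{sec:plan} explains the shape of the construction and shows its main device on an example. Section~\ref{sec:base} builds a countable base model $M$, Section~\ref{sec:boxes} develops the finite combinatorics inside $M$, and Section~\ref{sec:tree} extends $M$ along a perfect tree and proves Theorem~\ref{thm:main}. Theorem~\ref{thm:sharp} is proved in Section~\ref{sec:sharp}.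

\section{Conventions and tools}\label{sec:tools}

We work in ZFC, and $T$ is a fixed completion of ZF. A \emph{formula} is a formula of $\mathcal L$ without parameters unless parameters are mentioned.

\subsection*{Definable objects}
An element $a$ of a model $N\models T$ is \emph{definable} if it is the only element of $N$ satisfying some formula $\delta(x)$, and \emph{definable from $c$} if it is the only element satisfying some $\delta(c,x)$. Since $T$ is complete, a formula that defines an element in one model of $T$ defines an element in every model of $T$, and a first-order statement about finitely many definable elements holds in one model of $T$ if and only if it holds in all of them. We therefore treat a definable object as a name that makes sense in every model of $T$ and denote it by the same letter everywhere. By Separation and Replacement, a formula that defines a subset of $\omega$ or a function with domain $\omega$ defines a set, so definable subsets of $\omega$ and definable functions on $\omega$ are definable elements. There are countably many definable objects.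

\subsection*{Inside and outside a model}
For $N\models\mathrm{ZF}$ we write $\omega^N$ and $\mathrm{Ord}^N$ for the collections of natural numbers (also called integers) and ordinals of $N$. The \emph{standard} integers are $0,1,2,\dots$, the initial segment of $\omega^N$ of order type $\omega$. An element $X$ of $N$ is \emph{$N$-finite} if $N\models$ ``$X$ is finite''; then $|X|$ denotes its size computed in $N$, an element of $\omega^N$. For $X\in N$ we write $z\in X$ for $N\models z\in X$, and ``$X'\subseteq X$ in $N$'' means that $X'$ is an element of $N$ with $N\models X'\subseteq X$. For standard $k$ we identify the elements of the product $X_1\times\dots\times X_k$ formed in $N$ with $k$-tuples $(z_1,\dots,z_k)$, $z_i\in X_i$. As usual $[X]^2$ is the set of two-element subsets of $X$, and $[\mathrm{Ord}]^{<\omega}$ is the class of finite sets of ordinals.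

\subsection*{Textbook facts}
We use the following.

\emph{Omitting types theorem.} Let $T'$ be a consistent theory in a countable language and $\Gamma(y)$ a set of formulas in one free variable. Suppose there is no formula $\psi(y)$ such that $T'\cup\{\exists y\,\psi(y)\}$ is consistent and $T'\vdash\forall y\,(\psi(y)\to\gamma(y))$ for all $\gamma\in\Gamma$. Then $T'$ has a countable model in which no element satisfies all formulas of $\Gamma$.

\emph{Tarski--Vaught test.} A nonempty subset $N$ of a structure $N^*$ for $\mathcal L$ is an elementary substructure, $N\prec N^*$, if whenever $N^*\models\exists y\,\varphi(y,a_1,\dots,a_j)$ with $a_1,\dots,a_j\in N$, some $b\in N$ satisfies $N^*\models\varphi(b,a_1,\dots,a_j)$.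

\emph{Finite Ramsey theorem for pairs} (a theorem of ZF). For all $r\ge1$ and $l$ there is a number $R(r,l)$ such that whenever $|X|\ge R(r,l)$ and $\chi:[X]^2\to r$, there is $X'\subseteq X$ with $|X'|=l$ and $\chi$ constant on $[X']^2$.

\emph{Cantor normal form in base $2$} (a theorem of ZF). Every ordinal is uniquely of the form $2^{\beta_1}+\dots+2^{\beta_j}$ with $\beta_1>\dots>\beta_j$ and $j\geq 0$. Hence
\[
e(2^{\beta_1}+\dots+2^{\beta_j})=\{\beta_1,\dots,\beta_j\}
\]
is a definable bijection $e:\mathrm{Ord}\to[\mathrm{Ord}]^{<\omega}$. It lets us treat a finite set of ordinals as a single ordinal.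

The next lemma is the only substitute for choice that we need inside models of $T$.

\begin{lemma}[Finite choice]\label{lem:choice}
For each formula $\psi(z,y,\vec p\,)$, \textup{ZF} proves: for all $\vec p$ and every finite set $P$ there is a function $H$ with domain $P$ such that every $z\in P$ satisfies $\exists y\,\psi(z,y,\vec p\,)\to\psi(z,H(z),\vec p\,)$.
\end{lemma}

\begin{proof}
Induct on $|P|$. Given $H$ for $P$ and a point $z_0\notin P$, extend $H$ to $P\cup\{z_0\}$ by taking for $H(z_0)$ some $y$ with $\psi(z_0,y,\vec p\,)$ if there is one, and $\emptyset$ otherwise.
\end{proof}

\begin{lemma}\label{lem:omit}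
Let $T^+$ be a complete consistent theory extending \textup{ZF}, in the language $\mathcal L\cup\{c\}$ with $c$ a constant. Then $T^+$ has a countable model in which every ordinal is definable from $c$. Likewise $T$ has a countable model in which every ordinal is definable.
\end{lemma}

\begin{proof}
Let
\[
\Gamma(y)=\{y\in\mathrm{Ord}\}\cup\{\neg(\theta(c,y)\wedge\exists!z\,\theta(c,z)):\theta(x,y)\text{ a formula}\}.
\]
An element satisfies all of $\Gamma$ exactly when it is an ordinal not definable from $c$, so it suffices to verify the hypothesis of the omitting types theorem. Suppose $T^+\cup\{\exists y\,\psi(c,y)\}$ is consistent and $\psi(c,y)$ implies every member of $\Gamma(y)$ in $T^+$. By completeness $T^+\vdash\exists y\,\psi(c,y)$, and every such $y$ is an ordinal. Let $\theta(c,y)$ say that $y$ is the least ordinal with $\psi(c,y)$. In a model of $T^+$ this least ordinal $\alpha$ exists, and it satisfies $\theta(c,\alpha)\wedge\exists!z\,\theta(c,z)$. But it also satisfies $\psi(c,\alpha)$, and hence the negation of that conjunction, a contradiction. For the last sentence erase $c$ throughout.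
\end{proof}

The proof uses the well-ordering of the ordinals to turn ``there is a witness'' into ``there is a definable witness''. This is the reason why the argument of this paper concerns ordinals rather than arbitrary sets.

\section{The plan, and one example}\label{sec:plan}

We want to start from a countable $M\models T$ and adjoin new integers $x_f$, one for each $f\in 2^\omega$. Three difficulties determine how this is done.

\emph{Witnesses without choice.} The new model needs a witness for each true existential statement about the $x_f$. Suppose the $x_f$ live in an elementary extension $M^*$ of $M$ and all belong to a set $C\in M$. Consider the collection of all values $F(x_{f_1},\dots,x_{f_k})$, where $F\in M$ is a function on $C^k$. This collection passes the Tarski--Vaught test if $M$ contains, for each existential formula, a function $H$ on $C^k$ that picks a witness at each point where one exists. For $C=\omega$ this is an appeal to countable choice, which is not among the axioms of ZF. For $M$-finite $C$ it is Lemma~\ref{lem:choice}. So the new integers will lie below a fixed integer $c$ of $M$, and $C=\{0,\dots,c-1\}$.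

\emph{Room below $c$.} The position of $x_f$ is described by a decreasing sequence of subsets of $C$, and these sets must survive infinitely many splittings and applications of Ramsey's theorem. Each such step lowers the size of a set only by a definable amount. So we take $c$ above all definable integers of $M$, and we work with sets whose size is also above all of them. In particular $c$ itself is not definable, and a model in which all ordinals are definable cannot serve as $M$.

\emph{Parameters.} Two ordinals of the new model have the form $F(\vec x)$ and $G(\vec x)$ with $F,G\in M$, and what we know about $\vec x$ is that it lies in a product $P=X_1\times\dots\times X_k$. If we can shrink $P$ until $F[P]$ and $G[P]$ are disjoint, then membership in $D=F[P]$ separates $F(\vec x)$ from $G(\vec x)$. But $D$ is a parameter. If every ordinal of $M$ is definable from $c$, then so is the $M$-finite set of ordinals $D$, and the single parameter $c$ remains to be removed. The device is to recover $c$, by a parameter-free rule, from the very ordinal that is being tested.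

\begin{example}\label{ex:four}
Let $N\models\mathrm{ZF}$ and let $c=4^t$ with $t\in\omega^N$ nonstandard. Take $k=1$, $F(z)=z$ and $G(z)=c-1-z$ for $z<c$. For $z<c/2$ the condition ``$2y<c$'' holds of $y=F(z)$ and fails of $y=G(z)$, but it mentions $c$. Now $A=\{4^i:i\in\omega\}$ is definable, and so is the function $h(y)=$ the least element of $A$ greater than $y$. For $c/4\le y<c$ we have $h(y)=c$. Hence the parameter-free formula
\[
E(y):\quad y\in\omega\ \wedge\ 2y<h(y)
\]
agrees with ``$2y<c$'' on the interval $c/4\le y<c$. Let $X'=\{z:c/4\le z<c/2\}$. For $z\in X'$ we have $c/4\le F(z)<c/2$ and $c/2\le G(z)<3c/4$, so $E$ separates $F(z)$ from $G(z)$. The set $X'$ still has $c/4$ elements.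

The price was to discard the values $y<c/4$, from which $h$ recovers a smaller element of $A$ instead of $c$, and with them the points $z$ at which $F$ or $G$ takes a discarded value. The price is small because $A$ is sparse: with $A=\omega$ we would have $h(y)=y+1$, which recovers $c$ only from $y=c-1$. Some care in the choice of $c$ and $z$ is unavoidable. Finitely many formulas cannot separate all pairs of standard integers, so by compactness some model of $T$ has integers $a\ne b$ of the same type, and for $c=a+b+1$ the pair $a$, $c-1-a$ is indiscernible.
\end{example}

In the general case the interval $\{0,\dots,c-1\}$ of possible values becomes an arbitrary $M$-finite set of ordinals $Y(c)$, where $Y$ is a definable function, and the sparse set $A$ depends on $Y$. The integer $c$ has to lie in a suitable sparse set for every $Y$ at once. This is a requirement on the type of $c$, which we construct first.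

\section{The base model}\label{sec:base}

The type of $c$ is generated by a decreasing sequence of definable infinite subsets of $\omega$. The next lemma lists the three ways in which we thin such a set: the first makes the type complete, the second separates the ordinals definable from $c$, and the third produces the sparse sets of Example~\ref{ex:four}. All assertions about definable objects, such as ``infinite'' or ``constant'', are meant as statements proved by $T$.

\begin{lemma}[Thinning]\label{lem:thin}
Let $A$ be a definable infinite subset of $\omega$. In each of the following situations there is a definable infinite $A'\subseteq A$ with the stated property.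
\begin{enumerate}
\item[(1)] Given a formula $\varphi(x)$: all $n\in A'$ satisfy $\varphi(n)$, or all $n\in A'$ satisfy $\neg\varphi(n)$.
\item[(2)] Given definable $F,G:\omega\to\mathrm{Ord}$: \textup{(a)} one of $F,G$ is constant on $A'$, or \textup{(b)} $F(n)=G(n)$ for all $n\in A'$, or \textup{(c)} $F[A']\cap G[A']=\emptyset$.
\item[(3)] Given definable $Y:\omega\to[\mathrm{Ord}]^{<\omega}$ and $\ell:\omega\to\omega$: \textup{(a)} $\ell$ is constant on $A'$, or \textup{(b)} every $a\in A'$ satisfies
\[
\Bigl|\bigcup\{Y(a'):a'\in A',\ a'<a\}\Bigr|\le\ell(a).
\]
\end{enumerate}
A function that is constant on $A'$ has a definable value there.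
\end{lemma}

\begin{proof}
Fix $K\models T$ and argue in $K$; the words finite, infinite and least, and the recursions, are those of $K$. Each case distinction below concerns definable objects, so it is decided by $T$, and the conclusion passes from $K$ to $T$. The last sentence of the lemma holds because the constant value is the value at $\min A'$.

(1) One of $\{n\in A:\varphi(n)\}$ and $\{n\in A:\neg\varphi(n)\}$ is infinite.

(2) If some fiber $\{n\in A:F(n)=v\}$ is infinite, take for $A'$ the infinite fiber with the least $v$; it is definable, and (a) holds. Otherwise the infinite set $A$ is a union of finite fibers, so there are infinitely many nonempty fibers. The set of their least elements is definable and infinite, and $F$ is injective on it. Repeat this with $G$ on the new set. Either (a) holds, or we reach a definable infinite $A_1\subseteq A$ on which $F$ and $G$ are both injective. Apply (1) to $A_1$ and the formula $F(x)=G(x)$. Either (b) holds, or we reach a definable infinite $A_2\subseteq A_1$ with $F(n)\ne G(n)$ for all $n\in A_2$. In that case define by recursion $a_j$ as the least $a\in A_2$ such that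
\[
a>a_i,\qquad F(a)\ne G(a_i),\qquad G(a)\ne F(a_i)\qquad\text{for all }i<j .
\]
By injectivity each inequality $F(a)\neq G(a_i)$ or $G(a)\ne F(a_i)$ excludes at most one $a$, so only finitely many $a$ are excluded and $a_j$ exists. Let $A'=\{a_j:j\in\omega\}$. Then $F(a_j)\ne G(a_i)$ for $i<j$ and for $i>j$ by the construction, and for $i=j$ by the choice of $A_2$. This is (c).

(3) If some set $\{n\in A:\ell(n)=v\}$ is infinite, take the one with the least $v$, and (a) holds. Otherwise, for each $b\in\omega$ the set $\{n\in A:\ell(n)<b\}$ is a finite union of finite sets, hence finite. So we can define by recursion $a_j$ as the least $a\in A$ with $a>a_i$ for all $i<j$ and $\ell(a)\ge|\bigcup_{i<j}Y(a_i)|$. Let $A'=\{a_j:j\in\omega\}$. The elements of $A'$ below $a_j$ are the $a_i$ with $i<j$, so (b) holds.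
\end{proof}

There are countably many data $\varphi$, $(F,G)$, $(Y,\ell)$ as in Lemma~\ref{lem:thin}. List them in order type $\omega$. Let $A_0=\omega$, and let $A_{i+1}\subseteq A_i$ be the set given by Lemma~\ref{lem:thin} for $A_i$ and the $i$-th datum. This recursion runs outside the models, over the standard $i$. Let $c$ be a new constant and
\[
T_c=T\cup\{c\in A_i:i<\omega\}.
\]
The theory $T_c$ is consistent: a finite part of it is satisfied in any model of $T$ by interpreting $c$ as $\min A_i$ for a large $i$. It is complete: every sentence has the form $\varphi(c)$, and for some $i$ the theory $T$ proves that all elements of $A_i$ satisfy $\varphi$ or that all satisfy $\neg\varphi$. By Lemma~\ref{lem:omit} we can fix, for the rest of the paper,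
\begin{quote}
a countable model $M$ of $T_c$ in which every ordinal is definable from $c$.
\end{quote}
We write $c$ also for the element of $\omega^M$ named by the constant.

\begin{lemma}\label{lem:fromc}
Every ordinal of $M$ is $F(c)$ for a definable $F:\omega\to\mathrm{Ord}$, every integer of $M$ is $\ell(c)$ for a definable $\ell:\omega\to\omega$, and every $M$-finite set of ordinals is $Y(c)$ for a definable $Y:\omega\to[\mathrm{Ord}]^{<\omega}$.
\end{lemma}

\begin{proof}
Let $\alpha\in\mathrm{Ord}^M$ be the unique $y$ with $\theta(c,y)$. Let $F(n)$ be the unique $y$ with $\theta(n,y)$ if there is exactly one such $y$ and it is an ordinal, and $F(n)=0$ otherwise. Then $\alpha=F(c)$. If $\alpha$ is an integer, let $\ell(n)=F(n)$ when $F(n)\in\omega$ and $\ell(n)=0$ otherwise. An $M$-finite set of ordinals is $e(\alpha)$ for some $\alpha=F(c)$; take $Y=e\circ F$.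
\end{proof}

The dividing line between small and large integers is the cut
\[
I=\{x\in\omega^M: x\le\delta\text{ for some definable integer }\delta\text{ of }M\}.
\]

\begin{lemma}\label{lem:cut}
$I$ is an initial segment of $\omega^M$ that contains all standard integers and is closed under every definable $g:\omega\to\omega$. Moreover $c\notin I$.
\end{lemma}

\begin{proof}
Standard integers are definable, and $I$ is closed downward by definition. If $x\le\delta$ with $\delta$ definable, then $g(x)\le\max_{y\le\delta}g(y)$, which is a definable integer. Finally let $\delta$ be a definable integer and let $A_{i+1}$ be the set produced for the formula $x\le\delta$. An infinite set is not contained in $\{0,\dots,\delta\}$, so all elements of $A_{i+1}$ exceed $\delta$, and $c>\delta$.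
\end{proof}

\begin{lemma}\label{lem:base}
$M$ has no pair of indiscernible ordinals.
\end{lemma}

\begin{proof}
Let $\alpha\ne\beta$ be ordinals of $M$, and write $\alpha=F(c)$, $\beta=G(c)$ by Lemma~\ref{lem:fromc}. Let $A'=A_{i+1}$ be the set produced for the datum $(F,G)$; then $c\in A'$. In case (a) of Lemma~\ref{lem:thin}(2), one of $\alpha,\beta$ is definable, and its definition separates it from the other. Case (b) is impossible, since $F(c)\ne G(c)$. In case (c) the definable set $F[A']$ contains $\alpha$ and omits $\beta\in G[A']$.
\end{proof}

The next lemma is the general form of Example~\ref{ex:four}. It says that after a small loss, all subsets in $M$ of an $M$-finite set of ordinals are cut out by parameter-free formulas.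

\begin{lemma}[Eliminating the parameter]\label{lem:elim}
Let $Y_0$ be an $M$-finite set of ordinals and let $l\in\omega^M\setminus I$. There is $Y'\subseteq Y_0$ in $M$ with $|Y_0\setminus Y'|\le l$ such that for every $D\subseteq Y'$ in $M$ there is a formula $E(y)$ with
\[
M\models E(y)\iff y\in D\qquad\text{for all }y\in Y'.
\]
\end{lemma}

\begin{proof}
Write $Y_0=Y(c)$ and $l=\ell(c)$ by Lemma~\ref{lem:fromc}, and let $A'=A_{i+1}$ be the set produced for the datum $(Y,\ell)$. Case (a) of Lemma~\ref{lem:thin}(3) would make $l=\ell(c)$ definable, contrary to $l\notin I$. So (b) holds. Put
\[
Y'=Y(c)\setminus\bigcup\{Y(a):a\in A',\ a<c\}.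
\]
By (b) for $a=c\in A'$ we have $|Y_0\setminus Y'|\le\ell(c)=l$. Let $h(y)$ be the least $a\in A'$ with $y\in Y(a)$, if there is one. This is a partial function defined by a parameter-free formula. If $y\in Y'$, then $y\in Y(c)$ and $y\notin Y(a)$ for all $a\in A'$ below $c$, so $h(y)=c$.

Let $D\subseteq Y'$ in $M$. It is an $M$-finite set of ordinals, so $D=W(c)$ for a definable $W:\omega\to[\mathrm{Ord}]^{<\omega}$. Let $E(y)$ say that $h(y)$ is defined and $y\in W(h(y))$. For $y\in Y'$ this holds if and only if $y\in W(c)=D$.
\end{proof}

\begin{remark}
Some loss is unavoidable. If we could take $Y'=Y_0=\{0,\dots,c\}$, then for $D=\{c\}$ the integer $c$ would be the least integer satisfying $E$, hence definable, contrary to $c\notin I$. For the same reason Lemma~\ref{lem:elim} does not replace Lemma~\ref{lem:base}: two given ordinals may both be among the discarded ones.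
\end{remark}

\section{Large boxes}\label{sec:boxes}

An $M$-finite set $X$ is \emph{large} if $|X|\notin I$. Let $C=\{0,\dots,c-1\}\in M$; it is large by Lemma~\ref{lem:cut}.

\begin{lemma}\label{lem:large}
If $x\in\omega^M\setminus I$ and $x\le g(y)$ for a definable $g:\omega\to\omega$, then $y\notin I$. Consequently, for a large set $X\subseteq C$:
\begin{enumerate}
\item[(1)] $X$ has at least three elements, and $\lfloor |X|/4\rfloor\notin I$;
\item[(2)] every $X'\subseteq X$ in $M$ with $2|X'|+1\ge|X|$ is large; in particular $X\setminus\{\max X\}$ is large, and $X$ is the union of two disjoint large sets in $M$.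
\end{enumerate}
\end{lemma}

\begin{proof}
If $y\in I$ then $g(y)\in I$, and then $x\in I$, by Lemma~\ref{lem:cut}. In (1), $|X|\geq 3$ because $0,1,2\in I$, and $|X|\le 4\lfloor|X|/4\rfloor+3$. In (2) use $g(y)=2y+1$. To split $X$, take its first $\lfloor|X|/2\rfloor$ elements and the remaining ones.
\end{proof}

Let $k\ge1$ be standard. A \emph{box} of dimension $k$ is a product $P=X_1\times\dots\times X_k$ of large sets $X_i\subseteq C$ in $M$. A \emph{subbox} of $P$ is a box $X'_1\times\dots\times X'_k$ with $X_i'\subseteq X_i$. We shrink to subboxes, rather than to arbitrary subsets of $P$, because the new integers $x_{f_1},\dots,x_{f_k}$ will be located independently of one another. The goal of this section is Lemma~\ref{lem:sep}: two ordinal-valued functions either agree on a subbox or are separated on a subbox by one parameter-free formula.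

Lemma~\ref{lem:elim} discards up to $l$ \emph{values}, and we must avoid these values by deleting few \emph{points} from the sides of the box. For an arbitrary function this fails. If $F(z_1,z_2)=z_1+z_2$ on $C\times C$, the single value $c-1$ is taken for every $z_1\in C$, so deleting all $z_1$ at which it occurs leaves nothing. We therefore first pass to a subbox on which $F$ is injective in the coordinates on which it depends. This is a statement about pairs of points, and it comes from a Ramsey theorem for products.

\begin{lemma}[Product Ramsey theorem; ZF]\label{lem:prodramsey}
For all $k,r\ge1$ and all $l$ there is $N$ such that, whenever $|X_1|,\dots,|X_k|\ge N$ and $\chi:\prod_{i\le k}[X_i]^2\to r$, there are $X_i'\subseteq X_i$ with $|X'_i|=l$ and $\chi$ constant on $\prod_{i\le k}[X'_i]^2$.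
\end{lemma}

\begin{proof}
For $l<2$ take $N=l$. Let $l\ge2$ and induct on $k$. The case $k=1$ is Ramsey's theorem. Let $n$ work for $k,r,l$, let $r'=r^{\binom n2^k}$, and let $N=\max(n,R(r',l))$. Given $X_1,\dots,X_{k+1}$ of size at least $N$ and a coloring $\chi$, shrink $X_1,\dots,X_k$ to size $n$. Each pair $p\in[X_{k+1}]^2$ induces the coloring $\chi(\,\cdot\,,p)$ of $\prod_{i\le k}[X_i]^2$, and there are $r'$ possible colorings. By Ramsey's theorem there is $X'_{k+1}\subseteq X_{k+1}$ of size $l$ all of whose pairs induce the same coloring $\chi'$. Apply the case $k$ to $\chi'$.
\end{proof}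

\begin{lemma}\label{lem:largeramsey}
Let $k,r\ge1$ be standard, let $X_1,\dots,X_k$ be large, and let $\chi:\prod_{i\le k}[X_i]^2\to r$ be in $M$. There are large $X'_i\subseteq X_i$ in $M$ with $\chi$ constant on $\prod_{i\le k}[X'_i]^2$.
\end{lemma}

\begin{proof}
Let $N(l)$ be the least $N$ that works for $k,r,l$ in Lemma~\ref{lem:prodramsey}. Since $k$ and $r$ are standard, $l\mapsto N(l)$ is a definable function. Let $x=\min_i|X_i|\notin I$, and in $M$ let $l$ be the largest integer with $l\le x$ and $N(l)\le x$; it exists since $N(0)=0$. If $l\in I$, then $l+1\in I$ and $N(l+1)\in I$, so both are below $x$, contrary to the maximality of $l$. So $l\notin I$, and Lemma~\ref{lem:prodramsey} in $M$ gives the sets $X'_i$, of size $l$.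
\end{proof}

For $z,z'\in C^k$ and $S\subseteq\{1,\dots,k\}$, we say that $z$ and $z'$ \emph{agree on $S$} if $z_i=z'_i$ for all $i\in S$.

\begin{lemma}[Canonical form]\label{lem:canon}
Let $P$ be a box of dimension $k$ and let $F,G\in M$ be functions from $C^k$ to the ordinals. There is a subbox $P'$ of $P$ such that either $F(z)=G(z)$ for all $z\in P'$, or there are $S_F,S_G\subseteq\{1,\dots,k\}$ such that for all $z,z'\in P'$:
\begin{enumerate}
\item[(a)] $F(z)=F(z')$ if and only if $z,z'$ agree on $S_F$, and $G(z)=G(z')$ if and only if $z,z'$ agree on $S_G$;
\item[(b)] $F(z)\ne G(z')$.
\end{enumerate}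
\end{lemma}

\begin{proof}
Let $P=X_1\times\dots\times X_k$. For $p=(p_1,\dots,p_k)\in\prod_i[X_i]^2$ write $p_i=\{p_i^0,p_i^1\}$ with $p_i^0<p_i^1$, and for $u\in\{0,1\}^k$ let $p^u=(p_1^{u_1},\dots,p_k^{u_k})$. These are the $2^k$ corners of the small box spanned by $p$. Color $p$ by the list of truth values of
\[
F(p^u)=F(p^v),\qquad G(p^u)=G(p^v),\qquad F(p^u)=G(p^v)\qquad(u,v\in\{0,1\}^k).
\]
This coloring is in $M$ and has at most $2^{3\cdot4^k}$ colors, a standard number. By Lemma~\ref{lem:largeramsey} it is constant on $\prod_i[Z_i]^2$ for some large $Z_i\subseteq X_i$. Let $X'_i=Z_i\setminus\{\max Z_i\}$ and $P'=\prod_iX'_i$.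

For $z,z'\in P'$ let the \emph{pattern} $\pi(z,z')\in\{<,=,>\}^k$ record in its $i$-th entry the order relation of $z_i$ to $z'_i$.

\emph{Claim 1. For $H,H'\in\{F,G\}$, the truth value of $H(z)=H'(z')$ depends only on $\pi(z,z')$.} Let $p_i=\{z_i,z_i'\}$ if $z_i\ne z'_i$ and $p_i=\{z_i,\max Z_i\}$ if $z_i=z'_i$; the maximum was set aside for this purpose. Then $p\in\prod_i[Z_i]^2$, and $z=p^u$, $z'=p^v$, where $(u_i,v_i)$ is $(0,1)$, $(0,0)$ or $(1,0)$ according as the $i$-th entry of the pattern is $<$, $=$ or $>$. So $(u,v)$ is determined by the pattern, and the truth value of $H(p^u)=H'(p^v)$ is part of the constant color. (For $H=G$, $H'=F$ it is the truth value of $F(p^v)=G(p^u)$.)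

By Claim 1 for the pattern with all entries $=$, either $F(z)=G(z)$ for all $z\in P'$, and we are done, or
\begin{equation}\label{eq:diag}
F(z)\ne G(z)\quad\text{for all }z\in P'.
\end{equation}
Assume \eqref{eq:diag}. Call $z,z'\in P'$ \emph{$i$-neighbors} if they differ in coordinate $i$ and in no other. After exchanging $z$ and $z'$ if necessary, all pairs of $i$-neighbors have the same pattern. So for $H\in\{F,G\}$, Claim 1 shows that either $H(z)\ne H(z')$ for all $i$-neighbors or $H(z)=H(z')$ for all $i$-neighbors. Let $S_H$ be the set of $i$ for which the first alternative holds.

\emph{Claim 2. If $z,z'\in P'$ agree on $S_H$, then $H(z)=H(z')$.} Pass from $z$ to $z'$ by changing one coordinate at a time. Each change is in a coordinate outside $S_H$ and leaves the value of $H$ fixed.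

\emph{Claim 3. If $H,H'\in\{F,G\}$ and $H(z)=H'(z')$, then $z,z'$ agree on $S_H\cup S_{H'}$.} The hypothesis is symmetric in $(H,z)$ and $(H',z')$, so it suffices to treat $i\in S_{H'}$. Suppose $z_i\ne z'_i$, and take $a<b<d$ in $X_i'$. Let $w$ agree with $z$, and let $w',w''$ agree with $z'$, in all coordinates other than $i$. Let the $i$-th coordinates of $w,w',w''$ be $a,b,d$ if $z_i<z'_i$, and $d,a,b$ if $z_i>z'_i$. Then $\pi(w,w')=\pi(w,w'')=\pi(z,z')$, so Claim 1 gives $H'(w')=H(w)=H'(w'')$. But $w',w''$ are $i$-neighbors and $i\in S_{H'}$, a contradiction.

Claim 2 and Claim 3 with $H=H'$ give (a). For (b), suppose $F(z)=G(z')$. By Claim 3, $z$ and $z'$ agree on $S_F$, so $F(z')=F(z)=G(z')$ by Claim 2. This contradicts \eqref{eq:diag}.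
\end{proof}

\begin{lemma}[Separation]\label{lem:sep}
Let $P$ be a box of dimension $k$ and let $F,G\in M$ be functions from $C^k$ to the ordinals. There is a subbox $P^*$ of $P$ such that either $F(z)=G(z)$ for all $z\in P^*$, or there is a formula $E(y)$ with $M\models E(F(z))\wedge\neg E(G(z))$ for all $z\in P^*$.
\end{lemma}

\begin{proof}
Take $P'=X_1\times\dots\times X_k$ from Lemma~\ref{lem:canon}, and assume its second alternative. Exchanging $F$ with $G$ and $E$ with $\neg E$ if necessary, we may assume that $S_F\neq\emptyset$ unless $S_F=S_G=\emptyset$.

\emph{Case $S_F=S_G=\emptyset$.} By (a) and (b), $F$ and $G$ are constant on $P'$ with values $\alpha\ne\beta$, ordinals of $M$. Lemma~\ref{lem:base} gives $E$ separating $\alpha$ from $\beta$; let $P^*=P'$.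

From now on $S_F\ne\emptyset$. Let $Y_0=F[P']\cup G[P']$, an $M$-finite set of ordinals, and let $l=\lfloor\min_i|X_i|/4\rfloor$, so that $l\notin I$ by Lemma~\ref{lem:large}. Let $Y'\subseteq Y_0$ be as in Lemma~\ref{lem:elim}, and let $B=Y_0\setminus Y'$ be the set of discarded values, $|B|\le l$. Fix $i_0\in S_F$ and delete from $X_{i_0}$ every $z_{i_0}$ such that $z\in P'$ and $F(z)\in B$. By (a), all $z\in P'$ with a given value $F(z)$ have the same $i_0$-th coordinate, so each element of $B$ causes at most one deletion and at most $l$ points are deleted. If $S_G\ne\emptyset$, fix $j_0\in S_G$ and also delete from $X_{j_0}$ every $z_{j_0}$ such that $z\in P'$ and $G(z)\in B$; by (a) for $G$ these are at most $l$ points. The remaining sets $X'_i$ are in $M$ and satisfy $|X'_i|\ge|X_i|-2l\ge|X_i|/2$, even if $i_0=j_0$, so they are large. Let $P''=\prod_iX'_i$. Then $F[P'']\subseteq Y'$, and $G[P'']\subseteq Y'$ if $S_G\ne\emptyset$.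

\emph{Case $S_F\neq\emptyset$, $S_G\ne\emptyset$.} Apply Lemma~\ref{lem:elim} to $D=F[P'']$ and obtain $E$. For $z\in P''$ we have $F(z)\in D$, and $G(z)\in Y'\setminus D$ by (b). So $E(F(z))\wedge\neg E(G(z))$ holds; let $P^*=P''$.

\emph{Case $S_F\neq\emptyset$, $S_G=\emptyset$.} Now $G$ is constant on $P'$, with value $\beta$ say. The value $\beta$ may lie in $B$; then no deletion avoids it, and we do not control the truth value of $E(\beta)$. We arrange to win with either truth value. Split $X'_{i_0}$ into disjoint large sets $X^0,X^1$, and let $P_0,P_1$ be the subboxes of $P''$ obtained by replacing $X'_{i_0}$ with $X^0$, $X^1$. By (a), $F[P_0]\cap F[P_1]=\emptyset$. Apply Lemma~\ref{lem:elim} to $D=F[P_1]$ and obtain $E_1$. It holds of every element of $F[P_1]$ and fails of every element of $F[P_0]\subseteq Y'\setminus D$. If $M\models\neg E_1(\beta)$, take $P^*=P_1$ and $E=E_1$. If $M\models E_1(\beta)$, take $P^*=P_0$ and $E=\neg E_1$.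
\end{proof}

Either conclusion of Lemma~\ref{lem:sep}, with the same $E$, remains true on every subbox of $P^*$.

\section{The perfect tree and the models $M_S$}\label{sec:tree}

We now arrange large sets along the binary tree $2^{<\omega}$ so that Lemma~\ref{lem:sep} is applied, for every $F$ and $G$, along every finite tuple of distinct branches. There are uncountably many tuples of branches, but each level of the tree has only finitely many tuples of nodes, and $M$ has only countably many functions.

A \emph{task} is a triple $(k,F,G)$ with $k\ge1$ standard and $F,G\in M$ functions from $C^k$ to the ordinals. Since $M$ is countable, we can list the tasks as $\tau_0,\tau_1,\dots$ so that each task occurs infinitely often. We define large sets $X_s\subseteq C$ in $M$, for $s\in2^{<\omega}$, by recursion on the length of $s$. Let $X_\emptyset=C$. Suppose $X_s$ is defined for all $s\in2^n$, and let $\tau_n=(k,F,G)$. Start with $Z_s=X_s$. Go through the finitely many $k$-tuples $(s_1,\dots,s_k)$ of distinct elements of $2^n$ one after another, and at each one replace $Z_{s_1},\dots,Z_{s_k}$ by the sides of a subbox of $Z_{s_1}\times\dots\times Z_{s_k}$ given by Lemma~\ref{lem:sep}. The $s_i$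 are distinct, so the $k$ sides can be shrunk independently, and the conclusions reached for earlier tuples persist. Finally split each resulting $Z_s$ into disjoint large sets $X_{s^\frown0}$ and $X_{s^\frown1}$.

Then $X_t\subseteq X_s$ when $t$ extends $s$, and $X_s\cap X_t=\emptyset$ for distinct $s,t$ of the same length. For $\vec f=(f_1,\dots,f_k)$ in $2^\omega$ let
\[
P_n(\vec f\,)=X_{f_1\restriction n}\times\dots\times X_{f_k\restriction n},
\]
a decreasing sequence of boxes.

Expand $\mathcal L$ by a constant for each element of $M$ and a new constant $x_f$ for each $f\in2^\omega$, and write $x_{\vec f}=(x_{f_1},\dots,x_{f_k})$. Let $\Sigma$ be the set of all sentences $\varphi(x_{f_1},\dots,x_{f_k})$, where $k\ge1$, the $f_i$ are distinct, and $\varphi(v_1,\dots,v_k)$ is a formula with parameters from $M$ (in which not all $v_i$ need occur), such that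
\begin{equation}\label{eq:sigma}
\text{for some $n$, the $f_i{\restriction}n$ are distinct and }M\models\varphi(z)\text{ for all }z\in P_n(\vec f\,).
\end{equation}
If $n$ is as in \eqref{eq:sigma}, so is every larger number. Given finitely many members of $\Sigma$, take one $n$ that works for all of them and interpret each occurring $x_f$ by an element of $X_{f\restriction n}$; this satisfies them in $M$. So $\Sigma$ is consistent. It contains every sentence with parameters from $M$ that is true in $M$ (use a variable that does not occur), it contains ``$x_f\in C$'' (take $n=0$), and it contains ``$x_f\ne x_g$'' for $f\ne g$ (take $n$ with $f{\restriction}n\ne g{\restriction}n$). Fix a model $M^*$ of $\Sigma$. We identify $M$ with an elementary substructure of $M^*$ and write $x_f$ for the element of $M^*$ named by that constant. The $x_f$ are distinct natural numbers of $M^*$ below $c$.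

\begin{lemma}\label{lem:dich}
Let $(k,F,G)$ be a task and let $f_1,\dots,f_k\in2^\omega$ be distinct. Either there is $n$ with $F(z)=G(z)$ for all $z\in P_n(\vec f\,)$, and $M^*\models F(x_{\vec f})=G(x_{\vec f})$; or there is a formula $E(y)$ with $M^*\models E(F(x_{\vec f}))\wedge\neg E(G(x_{\vec f}))$.
\end{lemma}

\begin{proof}
Choose $n'$ with $\tau_{n'}=(k,F,G)$ so large that the $f_i{\restriction}n'$ are distinct, and let $n=n'+1$. The tuple $(f_1{\restriction}n',\dots,f_k{\restriction}n')$ was treated at stage $n'$, so one of the two conclusions of Lemma~\ref{lem:sep} holds on $P_n(\vec f\,)$. By \eqref{eq:sigma} the corresponding sentence about $x_{\vec f}$ is in $\Sigma$.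
\end{proof}

The model $M^*$ itself is not under control; we cut it down. A function $F\in M$ with domain $C^k$ is also a function with domain $C^k$ in the sense of $M^*$, and $x_{\vec f}\in C^k$ there, so $F(x_{\vec f})$ is an element of $M^*$. For $\emptyset\ne S\subseteq2^\omega$ let
\[
M_S=\{F(x_{\vec f}):k\ge1,\ f_1,\dots,f_k\in S\text{ distinct},\ F\in M\text{ a function with domain }C^k\}.
\]
Two normalizations will be used. First, finitely many elements of $M_S$ can be written as values at a \emph{common tuple}: if $a=F(x_{f_1},\dots,x_{f_k})$ and $\vec g=(g_1,\dots,g_{k'})$ is a tuple of distinct elements of $S$ with $f_i=g_{\sigma(i)}$, define $F'(z)=F(z_{\sigma(1)},\dots,z_{\sigma(k)})$ on $C^{k'}$ in $M$; this identity passes to $M^*$ and gives $a=F'(x_{\vec g})$. Second, if $a=F(x_{\vec f})$ is an ordinal of $M^*$, we may take $F$ \emph{ordinal-valued}: define $F'(z)=F(z)$ if $F(z)$ is an ordinal and $F'(z)=0$ otherwise; this definition passes to $M^*$ and gives $a=F'(x_{\vec f})$.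

\begin{proposition}\label{prop:MS}
Let $\emptyset\ne S\subseteq2^\omega$.
\begin{enumerate}
\item[(1)] $M\cup\{x_f:f\in S\}\subseteq M_S$ and $M_S\prec M^*$. In particular $M_S\models T$.
\item[(2)] $M_S$ has no pair of indiscernible ordinals.
\item[(3)] $|M_S|=|S|+\aleph_0$, and $M_S$ has $|S|+\aleph_0$ natural numbers.
\item[(4)] If $f\in 2^\omega\setminus S$, then $x_f\notin M_S$.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) Constant functions on $C$ give $M\subseteq M_S$ (here $S\ne\emptyset$ is used), and the identity on $C$ gives $x_f\in M_S$. For the Tarski--Vaught test let $M^*\models\exists y\,\varphi(y,a_1,\dots,a_j)$ with $a_i\in M_S$. Write $a_i=F_i(x_{\vec f})$ with a common tuple $\vec f$ from $S$ of length $k\ge1$. The set $C^k$ is $M$-finite, so Lemma~\ref{lem:choice} gives a function $H\in M$ with domain $C^k$ such that $M$ satisfies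
\[
\forall z\in C^k\ \bigl(\exists y\,\varphi(y,F_1(z),\dots,F_j(z))\to\varphi(H(z),F_1(z),\dots,F_j(z))\bigr).
\]
This statement passes to $M^*$. With $z=x_{\vec f}$ it shows that $H(x_{\vec f})\in M_S$ is a witness.

(2) Let $a\ne b$ be ordinals of $M_S$, hence of $M^*$. Write $a=F(x_{\vec f})$, $b=G(x_{\vec f})$ with a common tuple and ordinal-valued $F,G$. The first alternative of Lemma~\ref{lem:dich} would give $a=b$. So $M^*\models E(a)\wedge\neg E(b)$ for some formula $E$, and $M_S\models E(a)\wedge\neg E(b)$ by (1).

(3) An element of $M_S$ is determined by a function in the countable model $M$ and a finite tuple from $S$, so $|M_S|\le|S|+\aleph_0$. The standard integers and the $x_f$ with $f\in S$ are natural numbers of $M_S$, and there are at least $|S|+\aleph_0$ of these.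

(4) Suppose $x_f=F(x_{g_1},\dots,x_{g_k})$ with distinct $g_i\in S$ and $F$ ordinal-valued. Then $g_1,\dots,g_k,f$ are distinct. On $C^{k+1}$ let $F'(z,w)=F(z)$ and $G'(z,w)=w$, and apply Lemma~\ref{lem:dich} to the task $(k+1,F',G')$ and the tuple $(g_1,\dots,g_k,f)$. In the first alternative $F(z)=w$ for all $z\in P_n(\vec g\,)$ and all $w\in X_{f\restriction n}$, which is impossible because $X_{f\restriction n}$ has more than one element. In the second alternative $E$ separates $F(x_{\vec g})$ from $x_f$ in $M^*$, so they are different, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]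
By Proposition~\ref{prop:MS}, $M_{2^\omega}$ is a model of $T$ of cardinality $2^{\aleph_0}$ without a pair of indiscernible ordinals.
\end{proof}

\section{Embeddings, cardinalities, and $V=\mathrm{OD}$}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(1)}]
By Proposition~\ref{prop:MS}, each $M_S$ is a model of $T$ of cardinality $|S|+\aleph_0$ with no pair of indiscernible ordinals, and for $|S|=\kappa$ it has cardinality $\kappa$ and $\kappa$ natural numbers.

If $S\subseteq S'$, then $M_S\subseteq M_{S'}$ and both are elementary in $M^*$, so $M_S\prec M_{S'}$. Conversely, let $j:M_S\to M_{S'}$ be an elementary embedding and let $f\in S$. The point is that absence of indiscernibles in the largest model makes $j$ rigid on ordinals. Since $M_S\prec M_{2^\omega}$, $j$ is elementary, and $M_{S'}\prec M_{2^\omega}$, the ordinals $x_f$ and $j(x_f)$ have the same type in $M_{2^\omega}$. That model has no pair of indiscernible ordinals, so $j(x_f)=x_f$. Hence $x_f\in M_{S'}$, and $f\in S'$ by Proposition~\ref{prop:MS}(4). Thus $M_S$ embeds elementarily in $M_{S'}$ if and only if $S\subseteq S'$. An isomorphism and its inverse are elementary embeddings, so $M_S\not\cong M_{S'}$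 for $S\ne S'$.

It remains to find $2^\kappa$ subsets of $2^\omega$ of size $\kappa$. Since $\aleph_0\le\kappa\le2^{\aleph_0}$, there are disjoint $S_0,S_1\subseteq2^\omega$ of size $\kappa$, and the sets $S_0\cup U$ with $U\subseteq S_1$ will do.
\end{proof}

The number $2^\kappa$ is the largest possible: a structure for $\mathcal L$ of size $\kappa$ is isomorphic to one given by a binary relation on $\kappa$, and there are $2^\kappa$ such relations.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(2)}]
The bound on the number of ordinals is the count of types in Section~\ref{sec:intro}. Let $N\models T$ have no pair of indiscernible ordinals, where $T\vdash\mathrm{AC}$. Recall that $V_\beta$ is the set of all sets of rank less than $\beta$. For each $\beta\in\mathrm{Ord}^N$, AC in $N$ provides an injection of $V_\beta^N$ into the ordinals of $N$; choose one, $g_\beta\in N$, using choice in the metatheory. The map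
\[
a\longmapsto\bigl(\beta,\ g_\beta(a)\bigr),\qquad \beta=\operatorname{rank}^N(a)+1,
\]
is an injection of $N$ into $\mathrm{Ord}^N\times\mathrm{Ord}^N$: two elements with the same image have the same $\beta$, lie in $V^N_\beta$, and have the same value under the injection $g_\beta$. As $\mathrm{Ord}^N$ is infinite, $|N|\le|\mathrm{Ord}^N|\le2^{\aleph_0}$. Every model of ZF is infinite, and by part (1) every $\kappa$ with $\aleph_0\le\kappa\le2^{\aleph_0}$ occurs.
\end{proof}

For the last part recall that $\mathrm{OD}$ is the class of sets $a$ for which there are an ordinal $\alpha$, ordinals $\beta_1,\dots,\beta_j<\alpha$ and a (code of a) formula $\theta$ such that $a$ is the unique element of $V_\alpha$ with $V_\alpha\models\theta(a,\beta_1,\dots,\beta_j)$; this is expressed by a single formula of $\mathcal L$. Code the data $(\alpha,\theta,\beta_1,\dots,\beta_j)$ by single ordinals in a fixed definable way, and let $\rho(a)$ be the least code of data that define $a$. The data determine $a$, so $\rho$ is an injection of $\mathrm{OD}$ into $\mathrm{Ord}$, given by a parameter-free formula; it induces the standard definable well-ordering of $\mathrm{OD}$.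

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(3)}]
Let $T\vdash V=\mathrm{OD}$ and let $a\ne b$ be elements of $M_S$. Then $\rho(a)\ne\rho(b)$ are ordinals of $M_S$, so some formula $E(y)$ separates $\rho(a)$ from $\rho(b)$. The formula $\exists y\,(y=\rho(x)\wedge E(y))$ separates $a$ from $b$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{Leib}
\emph{Leibnizian Models of Set Theory},
\texttt{http://academic2.american.edu/\%7Eenayat/Leib.pdf}.

\end{thebibliography}
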